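\title{Sums of a T-nilpotent subring and two subrings of zero square}

\begin{abstract}
We prove that a ring $R=R_1+R_2+R_3$, where the $R_i$ are subrings and $R_2^2=R_3^2=0$, is left (right) T-nilpotent if and only if $R_1$ is. The proof works with modules and rests on one identity, which lets a product from $R_3R_2$ act as an element of $R_1$. The hypotheses cannot be relaxed: if $S$ is the ring of endomorphisms of a vector space of countably infinite dimension, then $M_6(S)=R_1+R_2+R_3$ with $R_1^6=R_2^2=R_3^3=0$, and $M_2(S)$ is a sum of four subrings of zero square.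
\end{abstract}

\section{The question and the results}

Rings are associative and need not have an identity. For subsets $R_1,\dots,R_s$ of a ring, $R_1+\dots+R_s$ is the set of all sums $r_1+\dots+r_s$ with $r_i\in R_i$. We write $H^n=0$ if every product of $n$ elements of the ring $H$ is zero. The ring $H$ is \emph{nilpotent} if $H^n=0$ for some $n$, it has \emph{zero square} if $H^2=0$, and it is \emph{nil} if each of its elements is nilpotent. It is \emph{left T-nilpotent} if for every sequence $a_1,a_2,\ldots$ in $H$ there is $n$ with $a_1a_2\cdots a_n=0$, and \emph{right T-nilpotent} if for every such sequence there is $n$ with $a_n\cdots a_2a_1=0$.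

T-nilpotency is nilpotency in which the exponent may depend on the sequence. A nilpotent ring is left and right T-nilpotent, and constant sequences show that a left or right T-nilpotent ring is nil. The two sides differ. Let $J$ be the span, over a field, of the matrix units $E_{ij}$ with $i>j\ge1$. If $u\in J$ involves only $E_{ij}$ with $j\le N$, then $ua$ involves only $E_{ik}$ with $k\le N-1$ for every $a\in J$; so $a_1\cdots a_{N+1}=0$ with $N$ determined by $a_1$, and $J$ is left T-nilpotent. But $E_{n+1,n}\cdots E_{32}E_{21}=E_{n+1,1}\ne0$, so $J$ is neither right T-nilpotent nor nilpotent.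

How much of such a property passes from subrings $R_i$ to a ring $R$ that is their sum? The following results are known.
\begin{itemize}
\item[(i)] (Kegel) A ring that is a sum of two nilpotent subrings is nilpotent.
\item[(ii)] A ring that is a sum of two left (right) T-nilpotent subrings is left (right) T-nilpotent.
\item[(iii)] If $R=R_1+R_2+R_3$ with $R_i$ subrings, $R_1$ nilpotent and $R_2^2=R_3^2=0$, then $R$ is nilpotent.
\end{itemize}
Statement (ii) is the T-nilpotent counterpart of (i). The problem posed in \cite{sums} asks for the counterpart of (iii): \emph{if $R=R_1+R_2+R_3$ with $R_i$ subrings, $R_1$ left (right) T-nilpotent and $R_2^2=R_3^2=0$, is $R$ left (right) T-nilpotent?}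

The case $R_1=0$ is a short computation. Let $R=B+C$ with $B^2=C^2=0$. For $b_1,b\in B$ and $c,c_1\in C$ write $cb=b'+c'$ with $b'\in B$, $c'\in C$; then
$$b_1(cb)c_1=b_1b'c_1+b_1c'c_1=0 .$$
Exchanging $B$ and $C$ kills the other alternating product of length four, and a product that does not alternate is zero anyway, so $R^4=0$. With a third summand $A$ we have $cb=a'+b'+c'$, and the same computation gives $b_1(cb)c_1=b_1a'c_1$. So $cb$ can be traded for an element of $A$, but that element is fenced in by $b_1$ and $c_1$, while the hypothesis on $A$ concerns products of consecutive elements of $A$. Nor can one apply (ii) to $A$ and the subring generated by $B$ and $C$ without further argument: two subrings of zero square can generate a ring with identity, as $Ke_{12}$ and $Ke_{21}$ do in the matrix ring $M_2(K)$ over a field $K$.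

The analogy with (ii) and (iii) suggests the answer yes, but the margin is thin. The matrices $e_{12}$, $e_{21}$ and $\left(\begin{smallmatrix}1&-1\\1&-1\end{smallmatrix}\right)$ span three subrings of zero square whose sum is the space $\mathfrak{sl}_2(K)$ of matrices of trace zero, one dimension short of $M_2(K)$. Over a field the last dimension is out of reach: nilpotent matrices have trace zero and $e_{11}$ does not, so $M_n(K)$ is not a sum of nil subrings, however many. Over a noncommutative ring of coefficients this obstruction can disappear. The results below say exactly when it does.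

\begin{theorem}\label{thm:main}
Let $R=R_1+R_2+R_3$ with $R_i$ subrings and $R_2^2=R_3^2=0$. Then $R$ is left (right) T-nilpotent if and only if $R_1$ is left (right) T-nilpotent.
\end{theorem}

A consequence is (iii), with a uniform bound.

\begin{corollary}\label{cor:bound}
For every $n$ there is $f(n)$ such that $R=R_1+R_2+R_3$ with $R_i$ subrings, $R_1^n=0$ and $R_2^2=R_3^2=0$ imply $R^{f(n)}=0$.
\end{corollary}

\begin{theorem}\label{thm:sharp}
Let $K$ be any field, $U$ a $K$-space with basis $e_0,e_1,e_2,\ldots$, and $S=\operatorname{End}_K(U)$.
\begin{itemize}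
\item[(a)] $M_6(S)=R_1+R_2+R_3$ with $R_i$ subrings satisfying $R_1^6=0$, $R_2^2=0$, $R_3^3=0$.
\item[(b)] $M_2(S)$ is a sum of four subrings of zero square.
\end{itemize}
\end{theorem}

These rings have $1\ne0$, so they are not nil, and hence neither left nor right T-nilpotent.

\begin{corollary}\label{cor:exponents}
Let $1\le k\le l$. The statement ``if $R=R_1+R_2+R_3$ with $R_i$ subrings, $R_1$ left (right) T-nilpotent, $R_2^k=0$ and $R_3^l=0$, then $R$ is left (right) T-nilpotent'' is true if and only if $k=1$ or $k=l=2$. The statement ``a ring that is a sum of a left (right) T-nilpotent subring and $s$ subrings of zero square is left (right) T-nilpotent'' is true if and only if $s\le2$.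
\end{corollary}

The paper is self-contained: (i) and (iii) are not used, and (ii), which Corollary~\ref{cor:exponents} needs, has a short proof by our method (Proposition~\ref{prop:two}).

\section{Vanishing modules}\label{sec:modules}

We want to pass freely to quotients and to smaller subobjects. A one-sided ideal of $R$ need not be a sum of three subrings of the given kind, so we keep the ring fixed and vary a module on which it acts. A \emph{right $R$-module} is an abelian group with a biadditive associative right action of $R$; no identity is assumed. For $x\in M$ the set $xR=\{xr:r\in R\}$ is a submodule, which need not contain $x$.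

Let $H$ be a subring of $R$. A right $R$-module $M$ is \emph{$H$-vanishing} if for all $m\in M$ and $h_1,h_2,\ldots\in H$ there is $n$ with $mh_1\cdots h_n=0$. Submodules and quotients of an $H$-vanishing module are $H$-vanishing. The link with rings is as follows.
\begin{itemize}
\item[(T1)] If $H$ is left T-nilpotent, then every right $R$-module is $H$-vanishing.
\item[(T2)] If the right module $R$ is $R$-vanishing, then $R$ is left T-nilpotent: given $a_1,a_2,\ldots$, apply the definition to $m=a_1$ and the sequence $a_2,a_3,\ldots$.
\item[(T3)] A ring is right T-nilpotent if and only if its opposite ring is left T-nilpotent.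
\end{itemize}
Theorem~\ref{thm:main} will follow from a statement about modules.

\begin{theorem}\label{thm:module}
Let $R=A+B+C$ with $A,B,C$ subrings. Let $M$ be an $A$-vanishing right $R$-module with $mbb'=0$ and $mcc'=0$ for all $m\in M$, $b,b'\in B$, $c,c'\in C$. Then $M$ is $R$-vanishing.
\end{theorem}

Call $M$ \emph{nondegenerate} if $xR\ne0$ for every nonzero $x\in M$. Submodules of a nondegenerate module are nondegenerate. The first lemma replaces a statement about all sequences by a statement about one element.

\begin{lemma}\label{lem:reduce}
Let $V$ be the set of those $m\in M$ such that for every sequence $r_1,r_2,\ldots$ in $R$ there is $n$ with $mr_1\cdots r_n=0$. Then $V$ is a submodule and $M/V$ is nondegenerate.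
\end{lemma}

\begin{proof}
If $mr_1\cdots r_n=0$, the same holds for all larger $n$; hence $V$ is closed under differences. If $m\in V$ and $r\in R$, the sequence $r,r_1,r_2,\ldots$ shows that $mr\in V$. Finally let $xR\subseteq V$. Given $r_1,r_2,\ldots$, the element $xr_1\in V$ is killed by some product $r_2\cdots r_n$. So $x\in V$, which means that $M/V$ is nondegenerate.
\end{proof}

Consequently, if a set of hypotheses on $M$ passes to quotients and forces a nondegenerate module to be zero, then it forces $M=V$, that is, $M$ is $R$-vanishing. The next two lemmas are the ways in which vanishing is exploited.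

\begin{lemma}\label{lem:killed}
If $M$ is $H$-vanishing, then every nonzero submodule $L$ of $M$ contains $x\ne0$ with $xH=0$.
\end{lemma}

\begin{proof}
Otherwise take $0\ne x_0\in L$ and choose successively $h_1,h_2,\ldots\in H$ with $x_0h_1\cdots h_i\ne0$ for all $i$; this is possible because each $x_0h_1\cdots h_{i-1}$ is a nonzero element of $L$. This contradicts vanishing.
\end{proof}

\begin{lemma}\label{lem:avoid}
Let $M\ne0$ be nondegenerate and $H$-vanishing, and let $X$ be a subgroup of $M$ with $xR=xH$ for all $x\in X$. Then there is a nonzero submodule $L$ with $L\cap X=0$.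
\end{lemma}

\begin{proof}
Suppose that every nonzero submodule contains a nonzero element of $X$. Take $0\ne x_0\in X$. If $0\ne x_i\in X$ is chosen, then $x_iR$ is a nonzero submodule, so it contains a nonzero $x_{i+1}\in X$, and $x_{i+1}=x_ih_{i+1}$ with $h_{i+1}\in H$. Thus $x_0h_1\cdots h_i=x_i\ne0$ for all $i$, a contradiction.
\end{proof}

For two summands these lemmas are already enough.

\begin{proposition}\label{prop:two}
Let $R=A+C$ with $A,C$ subrings. A right $R$-module that is $A$-vanishing and $C$-vanishing is $R$-vanishing. Consequently {\rm(ii)} holds.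
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:reduce} it suffices to rule out a nondegenerate $M\ne0$ with these properties. Let $N=\{x\in M:xA=0\}$. For $x\in N$ we have $xR=xC$, so Lemma~\ref{lem:avoid} with $H=C$ gives a nonzero submodule $L$ with $L\cap N=0$. This contradicts Lemma~\ref{lem:killed} with $H=A$. Now (ii) follows from (T1) and (T2) with $M=R$, and from (T3) in the right-handed case.
\end{proof}

With three summands, $x\in N$ gives only $xR\subseteq xB+xC$, and a chain $x_0,x_1,\ldots$ in $N$ produces long words in which $B$ and $C$ alternate. No hypothesis kills such words directly. They have to be converted into words in $A$.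

\section{A model: two by two matrices}\label{sec:model}

The conversion is visible in the most tempting candidate for a counterexample. Let $\Lambda\ne0$ be a ring with identity, and let
$$R=M_2(\Lambda),\qquad B=\begin{pmatrix}0&0\\ \Lambda&0\end{pmatrix},\qquad C=\begin{pmatrix}0&\Lambda\\0&0\end{pmatrix}.$$
We show by hand that $R\ne A+B+C$ for every left T-nilpotent subring $A$.

Suppose that $R=A+B+C$, and let $M=\Lambda^2$ be the module of rows. The rows killed by $B$ form $P=\{(x,0)\}$, those killed by $C$ form $Q=\{(0,y)\}$, and $M=P\oplus Q$; moreover $B$ maps $M$ into $P$ and $C$ maps $M$ into $Q$. By (T1) and Lemma~\ref{lem:killed} there is a row $n=(x,y)\ne0$ with $nA=0$. Decompose the product $e_{12}e_{21}=e_{11}$ of an element of $C$ and an element of $B$ as $a'+b'+c'$. Since $b'$ and $c'$ have zero diagonal,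
$$a'=\begin{pmatrix}1&u\\ v&0\end{pmatrix}\quad\text{for some }u,v\in\Lambda .$$
The equation $na'=(x+yv,\,xu)=0$ gives $xu=0$; the zero in the corner of $a'$ is what keeps $y$ out of the second coordinate. Hence for $p=(x,0)$,
$$pa'=(x,xu)=p=pe_{11}.$$
On the $P$-component of $n$, the product $e_{12}e_{21}$ acts as the element $a'$ of $A$. Since $a'$ is nilpotent and fixes $p$, we get $x=0$. In the same way $e_{21}e_{12}=e_{22}$ yields an element $\left(\begin{smallmatrix}0&u'\\ v'&1\end{smallmatrix}\right)$ of $A$; it kills $n$, so $yv'=0$, so it fixes $(0,y)$, and $y=0$. This contradicts $n\ne0$.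

Two features of the model are not available in general. One is the decomposition $M=P\oplus Q$; we shall obtain $P\cap Q=0$ by passing to a submodule, and we shall use only elements that lie in $P+Q$. The other is the identity element, thanks to which a product from $CB$ fixes $p$; in general we move from $p$ to $pa'$, show that $pa'$ is again the $P$-component of a nonzero element killed by $A$, and repeat.

\section{Proof of the positive results}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:module}]
The hypotheses pass to quotients, so by Lemma~\ref{lem:reduce} it suffices to derive a contradiction from a nondegenerate $M\ne0$ that satisfies them. Define subgroups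
$$N=\{x\in M:xA=0\},\qquad P=\{x\in M:xB=0\},\qquad Q=\{x\in M:xC=0\}.$$
The hypotheses on $B$ and $C$ say that
\begin{equation}\label{eq:images}
MB\subseteq P,\qquad MC\subseteq Q ,
\end{equation}
where $MB$ is the set of products $mb$, and similarly for $MC$. By nondegeneracy and Lemma~\ref{lem:killed},
\begin{equation}\label{eq:meet}
xR\cap N\ne0\quad\text{for every nonzero }x\in M .
\end{equation}

\emph{Step 1: we may assume that $P\cap Q=0$.} For $x\in P\cap Q$ we have $xR=xA$. Lemma~\ref{lem:avoid} with $H=A$ gives a nonzero submodule $L$ with $L\cap P\cap Q=0$. The module $L$ is nondegenerate and satisfies the hypotheses, and its three subgroups are $L\cap N$, $L\cap P$, $L\cap Q$. Replace $M$ by $L$.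

\emph{Step 2: $N\cap Q=0$.} This will guarantee that the $P$-components we follow are not zero. Let $0\ne x\in N\cap Q$. Then $xR=xB\subseteq P$. By \eqref{eq:meet} there is $0\ne z\in xR\cap N$, and $z\in N\cap P$ gives $zR=zC\subseteq Q$. Also $zR\subseteq xR\subseteq P$. So $zR\subseteq P\cap Q=0$, contrary to nondegeneracy.

\emph{Step 3: the exchange identity.} Let $p\in P$, $q\in Q$ and $p+q\in N$. Let $c\in C$, $b\in B$, and write $cb=a'+b'+c'$ with $a'\in A$, $b'\in B$, $c'\in C$. We claim that
\begin{equation}\label{eq:exchange}
pcb=pa' .
\end{equation}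
Since $qc=0$ and $qc'=0$, we have $0=qcb=qa'+qb'$, so $qa'=-qb'\in P$ by \eqref{eq:images}; this is the zero corner of Section~\ref{sec:model}. Since $(p+q)a'=0$, also $pa'=-qa'\in P$. Since $pb'=0$, we have $pcb=pa'+pc'$. Thus $pc'=pcb-pa'$ lies in $P$, and it lies in $Q$ by \eqref{eq:images}. Step~1 gives $pc'=0$, which is \eqref{eq:exchange}.

\emph{Step 4: admissible pairs.} Call $(p,q)\in P\times Q$ \emph{admissible} if $p+q$ is a nonzero element of $N$. By Step~2, $p\ne0$ in an admissible pair. Admissible pairs exist: take $0\ne x\in N$ by Lemma~\ref{lem:killed} and, by \eqref{eq:meet}, a nonzero $xr\in N$ with $r=a+b+c$; then $xr=xb+xc$, and $(xb,xc)$ is admissible by \eqref{eq:images}.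

We claim that for every admissible $(p,q)$ there are $a'\in A$ and $q'\in Q$ such that $(pa',q')$ is admissible. Put $n=p+q$. By \eqref{eq:meet} there is $r_1=a_1+b_1+c_1$ such that $n_1=nr_1$ is a nonzero element of $N$. Since $na_1=0$, $pb_1=0$ and $qc_1=0$,
$$n_1=qb_1+pc_1 .$$
The components have changed places: the $P$-component $qb_1$ of $n_1$ comes from $q$. So we move once more. By \eqref{eq:meet} there is $r_2=a_2+b_2+c_2$ such that $n_2=n_1r_2$ is a nonzero element of $N$. Since $n_1a_2=0$, $qb_1b_2=0$ and $pc_1c_2=0$,
$$n_2=pc_1b_2+qb_1c_2 .$$
By \eqref{eq:images} the pair $(pc_1b_2,\,qb_1c_2)$ is admissible, and by \eqref{eq:exchange} we have $pc_1b_2=pa'$ with $a'\in A$. This proves the claim.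

\emph{Step 5: the contradiction.} Start from an admissible pair $(p_0,q_0)$ and apply the claim repeatedly. This gives admissible pairs $(p_i,q_i)$ and elements $a'_i\in A$ with $p_i=p_{i-1}a'_i$. Then $p_0a'_1\cdots a'_i=p_i\ne0$ for all $i$, although $M$ is $A$-vanishing.
\end{proof}

\begin{remark}
That $M$ is $A$-vanishing is used three times: to find elements of $N$, in Step~1, and in Step~5. The hypotheses on $B$ and $C$ enter only through \eqref{eq:images}. They turn the elements $xb$, $xc$ into admissible pairs, and they place $pc'$ in $P\cap Q$ in Step~3. If only $mcc'c''=0$ is assumed, then $MC$ need not lie in $Q$, and not only the proof but the theorem fails: take $M=R$ in Theorem~\ref{thm:sharp}(a).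
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A subring of a left (right) T-nilpotent ring is left (right) T-nilpotent, which gives ``only if''. Let $R_1$ be left T-nilpotent. The right module $M=R$ is $R_1$-vanishing by (T1), and products of two elements of $R_2$, or of $R_3$, kill it. By Theorem~\ref{thm:module} it is $R$-vanishing, so $R$ is left T-nilpotent by (T2). If $R_1$ is right T-nilpotent, apply this to the opposite ring, which is the sum of the opposite subrings, and use (T3).
\end{proof}

A uniform bound follows because the hypotheses of Corollary~\ref{cor:bound} are inherited by direct products, while a single sequence in a product can witness long nonzero words in all factors at once.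

\begin{proof}[Proof of Corollary~\ref{cor:bound}]
Fix $n$ and suppose that no $f(n)$ exists. Then for every $k\ge1$ there is a ring $R^{(k)}=A^{(k)}+B^{(k)}+C^{(k)}$ with $(A^{(k)})^n=0$, $(B^{(k)})^2=(C^{(k)})^2=0$, and elements $r_{k,1},\dots,r_{k,k}\in R^{(k)}$ with $r_{k,1}\cdots r_{k,k}\ne0$. Decomposing in each coordinate gives
$$\prod_kR^{(k)}=\prod_kA^{(k)}+\prod_kB^{(k)}+\prod_kC^{(k)},$$
where the $n$-th power of the first summand and the squares of the other two are zero. By Theorem~\ref{thm:main} the product ring is left T-nilpotent. Put $r_{k,j}=0$ for $j>k$ and $a_j=(r_{k,j})_{k\ge1}$. For every $j$ the $j$-th coordinate of $a_1\cdots a_j$ is $r_{j,1}\cdots r_{j,j}\ne0$, a contradiction.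
\end{proof}

\section{Commutators and four subrings of zero square}\label{sec:four}

From now on $K$, $U$ and $S$ are as in Theorem~\ref{thm:sharp}, maps are written on the left, and matrices over $S$ act on columns with entries in $U$.

For $\lambda\in S$ consider the additive subgroup
$$D_\lambda=\left\{\begin{pmatrix}1\\ \lambda\end{pmatrix}t\begin{pmatrix}-\lambda&1\end{pmatrix}:t\in S\right\}=\left\{\begin{pmatrix}-t\lambda&t\\-\lambda t\lambda&\lambda t\end{pmatrix}:t\in S\right\}\subseteq M_2(S).$$
Since $\begin{pmatrix}-\lambda&1\end{pmatrix}\binom{1}{\lambda}=0$, the elements of $D_\lambda$ map $U^2$ into the graph $\{\binom{u}{\lambda u}:u\in U\}$ of $\lambda$ and kill that graph. In particular $D_\lambda$ is a subring of zero square. Let $D_\infty=\left(\begin{smallmatrix}0&0\\S&0\end{smallmatrix}\right)$. Then $D_0=\left(\begin{smallmatrix}0&S\\0&0\end{smallmatrix}\right)$, $D_\infty$ and $D_1$ are the three subrings from the introduction, with coefficients in $S$, and in each of them the two diagonal entries have sum zero. In $D_\lambda$ this sum is the commutator $\lambda t-t\lambda$. So we look for $\lambda$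 such that every element of $S$ is a commutator with $\lambda$. For a nonzero space of finite dimension there is no such $\lambda$, because commutators have trace zero and an idempotent of rank one does not. In infinite dimension the backward shift works. Let $\theta\in S$ be given by $\theta e_0=0$ and $\theta e_n=e_{n-1}$ for $n\ge1$; it is surjective.

\begin{lemma}\label{lem:comm}
For each $s\in S$ there is $t\in S$ with $\theta t-t\theta=s$.
\end{lemma}

\begin{proof}
On the basis the equation reads $\theta(te_0)=se_0$ and $\theta(te_n)=te_{n-1}+se_n$ for $n\ge1$. Since $\theta$ is surjective, the vectors $te_0,te_1,\ldots$ can be chosen one after another.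
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
We show that $M_2(S)=D_0+D_\infty+D_1+D_\theta$. Take a matrix with diagonal entries $x,y\in S$. By Lemma~\ref{lem:comm} choose $t$ with $\theta t-t\theta=x+y$, and put $s=x+t\theta$. The sum
$$\begin{pmatrix}s&-s\\ s&-s\end{pmatrix}+\begin{pmatrix}-t\theta&t\\-\theta t\theta&\theta t\end{pmatrix}\in D_1+D_\theta$$
has diagonal entries $s-t\theta=x$ and $-s+\theta t=y$. It differs from the given matrix by a matrix with zero diagonal, which lies in $D_0+D_\infty$.
\end{proof}

\section{Three flags in dimension six}\label{sec:six}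

The proof of part (a) follows the same plan: cover the matrices of trace zero by subrings defined over $K$, and reach the trace with a copy of $D_\theta$. Now only three subrings are allowed, so $D_\theta$ has to fit inside the nilpotent ring $R_1$.

\subsection*{Flags and a dimension count}
A \emph{flag} $F$ of length $m$ in a $K$-space $V$ is a chain of subspaces $0=F_0\subset F_1\subset\dots\subset F_m=V$. Put
$$\mathfrak n_F=\{\varphi:\varphi F_j\subseteq F_{j-1}\text{ for all }j\ge1\},\qquad \mathfrak p_F=\{\psi:\psi F_j\subseteq F_j\text{ for all }j\}$$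
inside $\operatorname{End}_K(V)$. Then $\mathfrak n_F$ is a subring with $\mathfrak n_F^m=0$. Let $V=K^n$ and $d_j=\dim F_j/F_{j-1}$. In a basis adapted to $F$, the space $\mathfrak n_F$ consists of the strictly block upper triangular matrices and $\mathfrak p_F$ of the block upper triangular matrices, with blocks of sizes $d_1,\dots,d_m$. Hence $\dim\mathfrak n_F=\frac12\bigl(n^2-\sum_jd_j^2\bigr)$. The form $(\varphi,\psi)\mapsto\operatorname{tr}(\varphi\psi)$ on $M_n(K)$ is symmetric and nondegenerate, and $\operatorname{tr}(e_{ij}\psi)$ is the $(j,i)$ entry of $\psi$. Letting $e_{ij}$ run through the matrix units in $\mathfrak n_F$, we find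
\begin{equation}\label{eq:perp}
\mathfrak n_F^\perp=\mathfrak p_F .
\end{equation}

The count that follows is not needed for the proof; it explains the number six. By the Cauchy--Schwarz inequality $\sum_j d_j^2\ge n^2/m$, so flags of length $2$ and $3$ give $\dim\mathfrak n_F\le n^2/4$ and $\dim\mathfrak n_F\le n^2/3$. For $R_1$ take a flag with steps $1,\dots,1,2$, where the top step is kept free for $D_\theta$; it gives $\dim\mathfrak n_F=\frac12(n^2-n)-1$. To cover $\mathfrak{sl}_n(K)$, of dimension $n^2-1$, we need
$$\tfrac12(n^2-n)-1+\tfrac14n^2+\tfrac13n^2\ge n^2-1 ,$$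
that is, $n\ge6$. For $n=6$ the dimensions are $14+9+12=35=\dim\mathfrak{sl}_6(K)$, with nothing to spare. With two flags of length $2$ the left side is at most $n^2-\frac n2-1$, which is too small for every $n$, in agreement with Theorem~\ref{thm:main}.

\subsection*{The configuration over $K$}
Let $K^6$ have basis $x_1,x_2,y,w_1,w_2,w_3$, and put
$$W=\langle w_1,w_2,w_3\rangle,\qquad X_1=\langle x_1,x_2\rangle,\qquad X_2=\langle x_1,x_2,y,w_1\rangle .$$
The intersections $W\cap X_1=0$ and $W\cap X_2=\langle w_1\rangle$ are as small as the dimensions allow, and $K^6=X_1\oplus\langle y\rangle\oplus W$. For the long flag we take vectors that mix these summands: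
$$v_1=y+w_2,\qquad v_2=x_1+w_3,\qquad v_3=x_2+w_2,\qquad v_4=x_1+x_2+w_1,$$
and $L_j=\langle v_1,\dots,v_j\rangle$ for $0\le j\le4$. Modulo $X_1$ the $v_j$ are $y+w_2,\,w_3,\,w_2,\,w_1$, so $v_1,v_2,v_3,v_4,x_1,x_2$ is a basis of $K^6$. Let $\mathfrak n_1,\mathfrak n_2,\mathfrak n_3$ and $\mathfrak p_1,\mathfrak p_2,\mathfrak p_3$ belong to the flags
$$0\subset L_1\subset L_2\subset L_3\subset L_4\subset K^6,\qquad 0\subset W\subset K^6,\qquad 0\subset X_1\subset X_2\subset K^6 .$$

\begin{lemma}\label{lem:flags}
$\mathfrak n_1+\mathfrak n_2+\mathfrak n_3=\mathfrak{sl}_6(K)$.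
\end{lemma}

\begin{proof}
By \eqref{eq:perp} the orthogonal complement of the sum is $\mathfrak p_1\cap\mathfrak p_2\cap\mathfrak p_3$, and $(K\cdot1)^\perp=\mathfrak{sl}_6(K)$. Since $(Y^\perp)^\perp=Y$ for every subspace $Y$, it suffices to show that a map $\psi$ preserving all three flags is a scalar. We have $\psi X_1\subseteq X_1$ and $\psi W\subseteq W$; further $\psi w_1=\omega w_1$ with $\omega\in K$, because $\psi$ preserves $W\cap X_2$; and $\psi y=\eta y+\xi+\zeta w_1$ with $\eta,\zeta\in K$, $\xi\in X_1$, because $\psi$ preserves $X_2$. We use $\psi v_j\in L_j$ for $j=1,\dots,4$ and compare components in $X_1\oplus\langle y\rangle\oplus W$.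

For $j=1$: $\eta y+\xi+\zeta w_1+\psi w_2=\alpha(y+w_2)$. Hence $\eta=\alpha$, $\xi=0$ and $\psi w_2=\alpha w_2-\zeta w_1$.

For $j=2$: $\psi x_1+\psi w_3=\beta(x_1+w_3)+\beta'(y+w_2)$. The left side lies in $X_1+W$, so $\beta'=0$. Hence $\psi x_1=\beta x_1$ and $\psi w_3=\beta w_3$.

For $j=3$: $\psi x_2+\alpha w_2-\zeta w_1=\gamma(x_2+w_2)+\gamma'(x_1+w_3)+\gamma''(y+w_2)$. The coefficients of $y$ and $w_3$ give $\gamma''=\gamma'=0$. Hence $\psi x_2=\gamma x_2$ and $\alpha w_2-\zeta w_1=\gamma w_2$, so $\gamma=\alpha$ and $\zeta=0$.

For $j=4$: $\beta x_1+\alpha x_2+\omega w_1=\delta_4(x_1+x_2+w_1)+\delta_3(x_2+w_2)+\delta_2(x_1+w_3)+\delta_1(y+w_2)$. The coefficients of $y$, $w_3$ and then $w_2$ give $\delta_1=\delta_2=\delta_3=0$. Hence $\beta=\alpha=\omega=\delta_4$.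

So $\psi$ multiplies each of $x_1,x_2,y,w_1,w_2,w_3$ by $\alpha$.
\end{proof}

\subsection*{Refining the long flag over $S$}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Identify $M_6(S)=M_6(K)\otimes_KS$ with $\operatorname{End}_K(V)$, where $V=K^6\otimes_KU$. Let $\operatorname{Tr}=\operatorname{tr}\otimes\operatorname{id}\colon M_6(S)\to S$. It is the sum of the diagonal entries with respect to any $K$-basis of $K^6$, because $\operatorname{tr}$ does not depend on the basis, and its kernel is $\mathfrak{sl}_6(K)\otimes S$.

Put $R_2=\mathfrak n_2\otimes S$ and $R_3=\mathfrak n_3\otimes S$. Since $(\varphi\otimes s)(\varphi'\otimes s')=\varphi\varphi'\otimes ss'$, these are subrings with $R_2^2=0$ and $R_3^3=0$. The choice $\mathfrak n_1\otimes S$ for $R_1$ would give only $\ker\operatorname{Tr}$. We enlarge it by inserting the graph of $\theta$ into the top step of the long flag. Let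
$$G=(L_4\otimes U)\oplus\{x_1\otimes u+x_2\otimes\theta u:u\in U\},$$
and let $R_1=\mathfrak n_F$ for the flag of length six
$$F:\quad 0\subset L_1\otimes U\subset L_2\otimes U\subset L_3\otimes U\subset L_4\otimes U\subset G\subset V .$$
Then $R_1$ is a subring with $R_1^6=0$. An element of $\mathfrak n_1\otimes S$ maps $V$, and hence $G$, into $L_4\otimes U\subseteq G$, and it maps $L_j\otimes U$ into $L_{j-1}\otimes U$ for $1\le j\le4$. So $\mathfrak n_1\otimes S\subseteq R_1$, and Lemma~\ref{lem:flags} gives
$$R_1+R_2+R_3\supseteq\mathfrak{sl}_6(K)\otimes S=\ker\operatorname{Tr}.$$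

For $t\in S$ let $\varphi_t\in\operatorname{End}_K(V)$ vanish on $L_4\otimes U$ and satisfy
$$\varphi_t(x_1\otimes u)=-x_1\otimes t\theta u-x_2\otimes\theta t\theta u,\qquad \varphi_t(x_2\otimes u)=x_1\otimes tu+x_2\otimes\theta tu .$$
In the basis $v_1,\dots,v_4,x_1,x_2$ its matrix is zero except for the lower right $2\times2$ block, which is the element of $D_\theta$ with parameter $t$. As seen in Section~\ref{sec:four}, that block maps $X_1\otimes U$ into the graph of $\theta$ and kills the graph. So $\varphi_tV\subseteq G$ and $\varphi_tG=0$, whence $\varphi_t\in R_1$; and $\operatorname{Tr}\varphi_t=\theta t-t\theta$. Given $\Phi\in M_6(S)$, Lemma~\ref{lem:comm} provides $t$ with $\operatorname{Tr}\varphi_t=\operatorname{Tr}\Phi$. Then $\Phi-\varphi_t\in\ker\operatorname{Tr}$, and $\Phi=\varphi_t+(\Phi-\varphi_t)\in R_1+R_2+R_3$.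
\end{proof}

\section{The admissible exponents}

\begin{proof}[Proof of Corollary~\ref{cor:exponents}]
If $k=1$, then $R_2=0$ and $R=R_1+R_3$ with $R_3$ nilpotent, hence left and right T-nilpotent; the statement is true by (ii), proved in Proposition~\ref{prop:two}. If $k=l=2$, it is true by Theorem~\ref{thm:main}. In the remaining case $k\ge2$ and $l\ge3$, and Theorem~\ref{thm:sharp}(a) is a counterexample on both sides: $R_1$ is nilpotent, $R_2^2=0$ implies $R_2^k=0$, and $R_3^3=0$ implies $R_3^l=0$.

For $s\le2$ the second statement follows from Theorem~\ref{thm:main}, with zero subrings added if $s<2$. For $s\ge3$ take the four subrings of Theorem~\ref{thm:sharp}(b), regard one of them as the T-nilpotent summand, and add $s-3$ zero subrings.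
\end{proof}

\begin{thebibliography}{9}

\bibitem{sums}
\emph{On Rings Which Are Sums Of Subrings} (as printed: ON RINGS WHICH ARE SUMS OF SUBRINGS),
\texttt{http://\allowbreak core-varnish-new.\allowbreak prod.\allowbreak aop.\allowbreak cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 0D3A47F5A29FA3C1E7C1625F618EDDA5/\allowbreak S0008439525000177a.pdf/\allowbreak on-rings-which-are-sums-of-subrings.pdf}

\end{thebibliography}
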